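
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{thmC}{Theorem C}
\theoremstyle{definition}
\newtheorem{definition}[lemma]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Joins and mapping cylinders of absolute neighborhood retracts\\ for stratifiable spaces, in the quotient topology}


\begin{abstract}
Let $\mathcal S$ be the class of stratifiable spaces. We show that if $X$ and $Y$ are absolute neighborhood retracts for $\mathcal S$, then so are the join $X*Y$ and the mapping cylinder $M(f)$ of every map $f\colon X\to Y$, both taken with the quotient topology. This answers two questions asked in \cite{kokyuroku}. Both statements are cases of a theorem on adjunction spaces: if $X$, $Y$ and a closed set $A\subset X$ are absolute neighborhood retracts for $\mathcal S$, then so is $X\cup_fY$ for every map $f\colon A\to Y$. The proof rests on a rule for averaging finite weighted sets of points. A set of points of $X\setminus A$ is averaged in $X$ only if its size is small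 compared with its distance from $A$; other sets are first mapped to $Y$ and averaged there.
\end{abstract}

\section{Introduction}

\subsection*{The question}

All spaces are Hausdorff, ``map'' means continuous map, and $I=[0,1]$. A regular $T_1$ space $X$ is \emph{stratifiable} if to each $n\in\mathbb N$ and each closed set $H\subset X$ one can assign an open set $G(n,H)\supset H$ such that
\begin{enumerate}
\item[(a)] $H=\bigcap_n\overline{G(n,H)}$, and
\item[(b)] $H\subset K$ implies $G(n,H)\subset G(n,K)$.
\end{enumerate}
In a metric space the sets $G(n,H)=\{x: d(x,H)<1/n\}$ have these properties. Condition (a) says that closed sets are $G_\delta$'s in a strong sense. Condition (b) says that the choice can be made monotonically, as it is when a metric makes it. Let $\mathcal S$ be the class of stratifiable spaces. It contains all metrizable spaces and all CW-complexes.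

A space $X\in\mathcal S$ is an $\mathrm{ANR}(\mathcal S)$ if, whenever $X$ is embedded as a closed subset of a space $Z\in\mathcal S$, it is a retract of some neighborhood of $X$ in $Z$. A nonempty $X\in\mathcal S$ is an $\mathrm{AR}(\mathcal S)$ if it is a retract of every $Z\in\mathcal S$ that contains it as a closed subset. The empty space is trivially an $\mathrm{ANR}(\mathcal S)$.

The \emph{join} of $X$ and $Y$ is the quotient space
\[
X*Y=(X\times Y\times I)/\!\sim ,\qquad (x,y,0)\sim(x,y',0),\quad (x,y,1)\sim(x',y,1),
\]
and the \emph{mapping cylinder} of a map $f\colon X\to Y$ is the quotient space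
\[
M(f)=(X\times I\,\oplus\,Y)/\!\sim,\qquad (x,1)\sim f(x).
\]
The following is asked in \cite{kokyuroku}: if $X$ and $Y$ are $\mathrm{ANR}(\mathcal S)$'s, is $X*Y$ an $\mathrm{ANR}(\mathcal S)$, and is $M(f)$ an $\mathrm{ANR}(\mathcal S)$ for every map $f\colon X\to Y$? We show that both answers are yes.

The emphasis is on the quotient topology. Suppose that $Y$ is a point $y$, so that $M(f)$ is a cone over $X$, and let $X=\mathbb N$ be discrete. A base of neighborhoods of the apex is given by the sets of all points $(n,t)$ with $t>1-\varepsilon(n)$, together with $y$, where $\varepsilon\colon\mathbb N\to(0,1]$ is arbitrary. No countable subfamily $\varepsilon_1,\varepsilon_2,\dots$ is a base, because $\varepsilon(n)=\varepsilon_n(n)/2$ gives a neighborhood that contains none of its members. So already the cone over a discrete space need not be metrizable. It is a CW-complex, however, and in general adjunction spaces of stratifiable spaces are stratifiable (a result of Borges, Section \ref{sec:adj}). The class $\mathcal S$ is thus a natural place in which to ask the question.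

The difficulty is the one seen in this cone. A neighborhood of a point of $Y$ in $M(f)$ may become thin at an arbitrary rate as one moves along $X$. This does not happen when $X$ is compact. Let $U\subset M(f)$ be open and $y\in U\cap Y$. By compactness there are an open $O\supset f^{-1}(y)$ in $X$ and $0<t<1$ such that the image of $O\times(t,1]$ lies in $U$, and since $f$ is a closed map there is an open $V\ni y$ in $Y$ with $V\subset U$ and $f^{-1}(V)\subset O$; so $f^{-1}(V)\times(t,1)\cup V\subset U$. Neighborhoods of this uniform kind define a second topology, which is coarser than the quotient topology and in general different from it. For comparison, we record what is known about it. Give $X*Y=X\cup X\times Y\times(0,1)\cup Y$ the topology generated by the open sets of $X\times Y\times(0,1)$ and the sets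
\[
U\cup U\times Y\times(0,t),\qquad X\times V\times(t,1)\cup V ,
\]
and give $M(f)=X\times[0,1)\cup Y$ the topology generated by the open sets of $X\times[0,1)$ and the sets $f^{-1}(V)\times(t,1)\cup V$; here $U\subset X$ and $V\subset Y$ are open and $0<t<1$. With these topologies $M(f)$ is stratifiable for all stratifiable $X,Y$; the join of two $\mathrm{ANR}(\mathcal S)$'s is an $\mathrm{ANR}(\mathcal S)$; and $M(f)$ is an $\mathrm{ANR}(\mathcal S)$ whenever $X$ and $Y$ are and $f$ is a Hurewicz fibration.

\subsection*{Results}

Recall that for a closed set $A\subset X$ and a map $f\colon A\to Y$ the adjunction space $X\cup_fY$ is the quotient of $X\oplus Y$ in which each $a\in A$ is identified with $f(a)$.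

\begin{thmA}
Let $X,Y\in\mathrm{ANR}(\mathcal S)$, let $A\subset X$ be closed with $A\in\mathrm{ANR}(\mathcal S)$, and let $f\colon A\to Y$ be continuous. Then the adjunction space $X\cup_fY$, with the quotient topology, is an $\mathrm{ANR}(\mathcal S)$.
\end{thmA}

\begin{thmB}
Let $X,Y\in\mathrm{ANR}(\mathcal S)$. Then $X*Y$, with the quotient topology, is an $\mathrm{ANR}(\mathcal S)$, and for every map $f\colon X\to Y$ the mapping cylinder $M(f)$, with the quotient topology, is an $\mathrm{ANR}(\mathcal S)$.
\end{thmB}

\begin{thmC}
Let $X,Y\in\mathcal S$ be nonempty and let $f\colon X\to Y$ be continuous. With the quotient topologies: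
\begin{enumerate}
\item[(1)] $M(f)\in\mathrm{ANR}(\mathcal S)$ if and only if $X,Y\in\mathrm{ANR}(\mathcal S)$.
\item[(2)] $X*Y\in\mathrm{ANR}(\mathcal S)$ if and only if $X,Y\in\mathrm{ANR}(\mathcal S)$.
\item[(3)] $M(f)\in\mathrm{AR}(\mathcal S)$ if and only if $X\in\mathrm{ANR}(\mathcal S)$ and $Y\in\mathrm{AR}(\mathcal S)$.
\item[(4)] If one of $X,Y$ is an $\mathrm{AR}(\mathcal S)$ and the other an $\mathrm{ANR}(\mathcal S)$, then $X*Y\in\mathrm{AR}(\mathcal S)$.
\item[(5)] In Theorem A the hypothesis $A\in\mathrm{ANR}(\mathcal S)$ cannot be dropped.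
\end{enumerate}
\end{thmC}

\subsection*{Plan and background}

Section \ref{sec:cone} shows the main idea on the cone over a convex set. Sections \ref{sec:op}--\ref{sec:ext} build the tool: to each $E\in\mathcal S$ we attach a stratifiable space $K(E)$ of finite convex combinations of points of $E$, and $E$ is an $\mathrm{ANR}(\mathcal S)$ exactly when it is a retract of a neighborhood in $K(E)$. Section \ref{sec:adj} proves that adjunction spaces are stratifiable. Theorems A, B, C are proved in Sections \ref{sec:A}, \ref{sec:B}, \ref{sec:C}.

We use the following facts from \cite{ceder,borges}: subspaces and finite products of stratifiable spaces are stratifiable, and stratifiable spaces are paracompact. Hence stratifiable spaces are normal. By (a) their closed sets are $G_\delta$'s, so each closed set is the zero set of a map to $I$. We also use that CW-complexes are stratifiable. Neighborhoods may always be taken open, since a retraction of a neighborhood restricts to its interior.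

\section{The idea on a cone}\label{sec:cone}

This section explains the method in a special case; the proofs of the theorems do not depend on it.

\subsection*{What has to be constructed}
Let $E\in\mathcal S$, and let $\Delta(E)$ be the set of finite formal convex combinations $\xi=\sum\xi_e e$ of points of $E$. For $V\subset E$ let $\Delta(V)$ consist of the combinations of points of $V$. We call a set $U\subset\Delta(E)$ open if it meets $\Delta(F)$ in an open set for each finite $F$, and if for each vertex $e\in U$ it contains $\Delta(V)$ for some neighborhood $V$ of $e$ in $E$. In Sections \ref{sec:K} and \ref{sec:ext} we show that $E$ is an $\mathrm{AR}(\mathcal S)$ if and only if it is nonempty and there is a continuous $R\colon\Delta(E)\to E$ with $R(e)=e$ for $e\in E$. Continuity of such an $R$ means two things: $R$ is continuous on $\Delta(F)$ for each finite $F$, and for every $e\in E$ and every neighborhood $Q$ of $e$ there is a neighborhood $V$ of $e$ with $R(\Delta(V))\subset Q$. For an $\mathrm{ANR}(\mathcal S)$, $R$ is only defined near $E$. So $R$ is a rule for averaging finite weighted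 sets of points. If $E$ is a convex subset of a normed space, $R(\xi)=\sum\xi_ee$ is such a rule, because balls are convex.

\subsection*{The cone}
Let $X$ be a nonempty convex set in a normed space and let $W=(X\times I)/(X\times\{0\})$; it is convenient here to have the apex at height $0$. Write $y$ for the apex and $(x,s)$, $0<s\le1$, for the other points. We know how to average points of $X\times(0,1]$, and every point can be pushed down to $y$. What must be decided is which combinations to average and which to push down.

\emph{Neighborhoods of $y$.} For a positive $1$-Lipschitz function $\varepsilon\colon X\to(0,1]$ put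
\[
Q_\varepsilon=\{y\}\cup\{(x,s):0<s<\varepsilon(x)\}.
\]
These sets are open, and every neighborhood $Q$ of $y$ contains one of them. To see this, we may assume that $Q$ is open. Let $\widetilde Q$ be its preimage in $X\times I$ and let $\varepsilon(x)$ be the supremum of all $r\in(0,1]$ such that (open ball of radius $r$ about $x$)$\,\times[0,r)\subset\widetilde Q$. Since the ball of radius $r-|x-x'|$ about $x'$ lies in the ball of radius $r$ about $x$, the function $\varepsilon$ is $1$-Lipschitz, and clearly $Q_\varepsilon\subset Q$.

\emph{Trimming.} For $\xi\in\Delta(W)$ let $m=\max_w\xi_w$ and $S(\xi)=\{w:\xi_w\ge m/2\}$. Let $\theta(\xi)$ be the combination with weights proportional to $\max(\xi_w-m/2,0)$; these are continuous in $\xi$ on each simplex, and positive only on $S(\xi)$. If $\xi$ varies in a simplex $\Delta(F)$ near $\xi_0$, then $S(\xi)\subset S(\xi_0)$. The support of $\xi$ has no such property: near a vertex it may contain far away points with tiny weights. This is why we judge a combination by $S(\xi)$.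

\emph{Small sets.} We average a set only if its horizontal spread is less than each of its heights. Precisely, call a finite nonempty set $S\subset W\setminus\{y\}$ \emph{small} if for all $(x,s),(x',s'),(x'',s'')\in S$ we have $|x-x'|<s''$. Let $\Omega$ be the set of all $\xi$ with $S(\xi)$ small. It contains every vertex $w\neq y$. It is open: within a simplex because $S(\xi)\subset S(\xi_0)$ near $\xi_0$, and at a vertex $(x,s)$ because every finite nonempty subset of $\{(x',s'):|x'-x|<s/4,\ s'>s/2\}$ is small. Let $\lambda\colon\Delta(W)\setminus\{y\}\to[0,2]$ be continuous, $0$ at the vertices and $2$ off $\Omega$; it exists because this space will turn out to be normal.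

\emph{The rule.} For $\xi\in\Omega$ let $\bar x,\bar s$ be the averages of the coordinates with respect to the weights $\theta(\xi)$. Put $R(y)=y$ and, for $\xi\ne y$,
\[
R(\xi)=\bigl(\bar x,(1-\lambda(\xi))\,\bar s\bigr)\ \text{ if }\lambda(\xi)<1,\qquad R(\xi)=y\ \text{ if }\lambda(\xi)\ge1 .
\]
This is continuous on $\Delta(W)\setminus\{y\}$. Indeed, $\bar x$ and $\bar s$ are continuous on $\Omega$: on simplices this is clear, and at vertices it holds because balls and intervals are convex and $\theta(\xi)$ uses only points that $\xi$ uses. So on $\{\lambda<2\}\subset\Omega$ the point $\bigl(\bar x,\max(1-\lambda,0)\bar s\bigr)\in X\times I$, whose image in $W$ is $R(\xi)$, depends continuously on $\xi$, and on $\{\lambda>1\}$ the map $R$ is constant. It fixes all vertices.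

\emph{Continuity at $y$.} If $\xi$ lies in a simplex with vertex $y$ and $\xi_y>2/3$, then $S(\xi)=\{y\}$, so $R(\xi)=y$. Now let $Q_\varepsilon$ be given. \emph{We claim that $V=Q_{\varepsilon/3}$ satisfies $R(\Delta(V))\subset Q_\varepsilon$.} Let $\xi\in\Delta(V)$ with $R(\xi)\ne y$. Then $S(\xi)=\{(x_i,s_i)\}$ is small and $s_i<\varepsilon(x_i)/3$. Let $s_j$ be the largest of the $s_i$. Then
\[
|\bar x-x_j|\le\max_i|x_i-x_j|<s_j<\tfrac13\varepsilon(x_j),
\qquad\text{so}\qquad
\varepsilon(\bar x)>\tfrac23\varepsilon(x_j)>s_j\ge\bar s ,
\]
and $R(\xi)=(\bar x,(1-\lambda)\bar s)\in Q_\varepsilon$. So $R$ is continuous, and the cone is an $\mathrm{AR}(\mathcal S)$.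

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[->] (0,0)--(8.4,0) node[right]{$X$};
\draw[->] (0,0)--(0,2.7) node[left]{$s$};
\draw[thick] (0,1.5)--(2,2.4)--(4,.9)--(6,.6)--(8,1.8) node[right]{$\varepsilon$};
\draw[dashed] (0,.5)--(2,.8)--(4,.3)--(6,.2)--(8,.6) node[right]{$\varepsilon/3$};
\fill (1.8,.6) circle (1.5pt);
\fill (2.2,.7) circle (1.5pt);
\fill (2.05,.5) circle (1.5pt);
\draw (1.96,.54)--(2.08,.66);
\draw (1.96,.66)--(2.08,.54);
\draw (4.2,.15) circle (1.5pt);
\draw (5.6,.1) circle (1.5pt);
\end{tikzpicture}
\caption{The cone over an interval $X$, near its apex $y$; the bottom line is collapsed to $y$. The neighborhood $Q_\varepsilon$ of $y$ is the region below the solid graph, and $V=Q_{\varepsilon/3}$ is the region below the dashed one. The three solid points form a small set: their horizontal spread is less than each of their heights. Their average (cross) stays below the solid graph. The two hollow points do not form a small set, and their midpoint combination is sent to $y$.}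
\label{fig:cone}
\end{figure}

\subsection*{The scale must depend on the height}
Suppose instead that $R$ were the plain average for all sets whose projection to $X$ has diameter less than a fixed $c>0$. Let $X=\ell^2$ with orthonormal vectors $e_n$, and let $\varepsilon(x)=\min\bigl(1,\inf_n(\frac1n+|x-\frac c4e_n|)\bigr)$. This is $1$-Lipschitz, and it is positive because the points $\frac c4e_n$ have mutual distance $\sqrt2c/4$. Every neighborhood $V$ of $y$ contains a point $(0,s)$, and for each $n$ a point $(\frac c2e_n,s_n)$. The midpoint of these two points lies over $\frac c4e_n$ at height greater than $s/2$, while $\varepsilon(\frac c4e_n)\le\frac1n$. For $n>2/s$ it is outside $Q_\varepsilon$, so no $V$ works.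

\subsection*{What changes in general}
In Theorem A there is no convexity. Averages in an open set $G\supset A$ of $X$ are taken with a retraction onto $G$ of a neighborhood of $G$ in $\Delta(G)$. The height is a function $\alpha$ with zero set $A$. There is no metric, so ``small'' will mean that $S$ lies in a set $B_k(z)$, the substitute for a ball of radius $2^{-k}$, while $\alpha>2^{-k}$ on $S$. Finally $Y$ is not a point, so combinations that are not small must be averaged in $Y$, and homotopies are needed to pass from one way of averaging to the other.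

\section{Monotone operators on stratifiable spaces}\label{sec:op}

It is convenient to express stratifiability through open sets.

\begin{lemma}\label{lem:operator}
A $T_1$ space $E$ is stratifiable if and only if to each open $U\subset E$ and $n\in\mathbb N$ one can assign an open set $U_n$ with
\begin{enumerate}
\item[(S1)] $\overline{U_n}\subset U$;
\item[(S2)] $\bigcup_nU_n=U$;
\item[(S3)] $U\subset V$ implies $U_n\subset V_n$.
\end{enumerate}
One may then also assume
\textup{(S4)} $U_n\subset U_{n+1}$.
\end{lemma}

\begin{proof}
Given $G(n,H)$, put $U_n=E\setminus\overline{G(n,E\setminus U)}$. The open set $G(n,E\setminus U)$ misses $U_n$, hence also $\overline{U_n}$; since it contains $E\setminus U$, (S1) holds. (S2) follows from (a) and (S3) from (b). Conversely, (S1) and (S2) give regularity. Put $G(n,H)=E\setminus\overline{(E\setminus H)_n}$. This is an open set containing $H$ by (S1), and (b) follows from (S3). Since $\overline{G(n,H)}\subset E\setminus(E\setminus H)_n$, (S2) gives (a). For (S4) replace $U_n$ by $\bigcup_{i\le n}U_i$.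
\end{proof}

On every stratifiable space we fix operators $U\mapsto U_n$ with (S1)--(S4). In a metric space one may think of $U_n=\{x:d(x,E\setminus U)>2^{-n}\}$. For $z\in E$ and $k\in\mathbb N$ let
\[
B_k(z)=E\setminus\overline{(E\setminus\{z\})_k}.
\]
By (S1) and (S4) this is an open neighborhood of $z$ that decreases as $k$ grows. For the metric operators it lies between the open and the closed ball of radius $2^{-k}$ about $z$. The following rule replaces the triangle inequality.

\begin{lemma}\label{lem:ball}
If $x\in B_k(z)$ and $x\in U_k$, then $z\in U$.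
\end{lemma}

\begin{proof}
Otherwise $U\subset E\setminus\{z\}$, so $x\in U_k\subset(E\setminus\{z\})_k$, which misses $B_k(z)$.
\end{proof}

For $x\in U$, $U$ open, let
\[
n(x,U)=\min\{n:x\in U_n\},\qquad \mu_0(x,U)=U_n\cap B_n(x)\ \text{ with } n=n(x,U),
\]
and $\mu(x,U)=\bigcup\{\mu_0(x,V):x\in V\subset U,\ V\text{ open}\}$. Both are open neighborhoods of $x$ contained in $U$, and $\mu(x,U)$ is monotone in $U$.

\begin{lemma}\label{lem:MN}
If $\mu(x,U)\cap\mu(y,V)\ne\emptyset$, then $x\in V$ or $y\in U$. The same holds for $\mu_0$.
\end{lemma}

\begin{proof}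
First consider $\mu_0$. By symmetry we may assume $n=n(x,U)\le m=n(y,V)$. If $y\notin U$, then $\mu_0(x,U)\subset U_n\subset U_m\subset(E\setminus\{y\})_m$, which misses $B_m(y)\supset\mu_0(y,V)$. If $\mu(x,U)$ meets $\mu(y,V)$, then $\mu_0(x,U')$ meets $\mu_0(y,V')$ for some $U'\subset U$, $V'\subset V$, so $x\in V'\subset V$ or $y\in U'\subset U$.
\end{proof}

\begin{lemma}\label{lem:nu}
For $C$ closed, $U$ open and $C\subset U$ put $\nu(C,U)=\bigcup_{c\in C}\mu(c,U)$. This set is open, is monotone in $C$ and in $U$, and satisfies $C\subset\nu(C,U)\subset\overline{\nu(C,U)}\subset U$.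
\end{lemma}

\begin{proof}
Only the last inclusion needs proof. If $b\notin U$, then $b\in E\setminus C$, and $\mu(b,E\setminus C)$ misses every $\mu(c,U)$, $c\in C$: otherwise $b\in U$ or $c\in E\setminus C$ by Lemma \ref{lem:MN}.
\end{proof}

We also need a standard fact on paracompact spaces. For a family $\mathcal O$ of sets let $\operatorname{St}(z,\mathcal O)=\bigcup\{O\in\mathcal O:z\in O\}$.

\begin{lemma}\label{lem:star}
Every open cover $\mathcal C$ of a paracompact space has an open refinement $\mathcal O$, again a cover, such that each star $\operatorname{St}(z,\mathcal O)$ lies in a member of $\mathcal C$.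
\end{lemma}

\begin{proof}
Let $\{U_i\}$ be a locally finite open refinement of $\mathcal C$ and $\{F_i\}$ a closed cover with $F_i\subset U_i$. Put $O_x=\bigcap\{U_i:x\in F_i\}\setminus\bigcup\{F_i:x\notin F_i\}$. By local finiteness this is an open neighborhood of $x$. Let $\mathcal O=\{O_x\}$. Given $z$, choose $i$ with $z\in F_i$. If $z\in O_x$, then $x\in F_i$, so $O_x\subset U_i$. Hence $\operatorname{St}(z,\mathcal O)\subset U_i$.
\end{proof}

\section{The space $K(E)$ of finite convex combinations}\label{sec:K}

\subsection*{The topology}
For a set $E$ let $\Delta(E)$ be the set of functions $\xi\colon E\to[0,1]$ with finite support and $\sum_e\xi_e=1$. We identify $e\in E$ with the vertex whose weight at $e$ is $1$. For $V\subset E$ let $\Delta(V)=\{\xi:\operatorname{supp}\xi\subset V\}$ and $\xi(V)=\sum_{e\in V}\xi_e$. For finite $F$, $\Delta(F)$ has the Euclidean topology. A set is \emph{weakly open} if it meets every $\Delta(F)$, $F$ finite, in an open subset of $\Delta(F)$. This is the weak topology of the full simplicial complex on $E$, which is a CW-complex and hence stratifiable. In the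 weak topology $E$ is discrete. We coarsen it so that $E$ keeps its own topology.

\begin{definition}
For $E\in\mathcal S$ let $K(E)$ be the set $\Delta(E)$ in which $U$ is open if
\begin{enumerate}
\item[(K1)] $U$ is weakly open, and
\item[(K2)] each $e\in U\cap E$ has an open neighborhood $V$ in $E$ with $\Delta(V)\subset U$.
\end{enumerate}
\end{definition}

This is a topology, since $\Delta(V)\cap\Delta(V')=\Delta(V\cap V')$. By (K1) the inclusions $\Delta(F)\to K(E)$, $F$ finite, are continuous.

\begin{lemma}\label{lem:K}
\begin{enumerate}
\item[(i)] For $V\subset E$ open and $0\le c<1$ the set $\{\xi:\xi(V)>c\}$ is open in $K(E)$.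
\item[(ii)] $E$ is a closed subspace of $K(E)$ and carries its original topology. A subset of $K(E)\setminus E$ is open in $K(E)$ if and only if it is weakly open.
\item[(iii)] $K(E)$ is $T_1$.
\item[(iv)] A function $\varphi$ from an open set $N\subset K(E)$ to a space is continuous if and only if $\varphi|_{N\cap\Delta(F)}$ is continuous for every finite $F$ and, for every $e\in N\cap E$ and every open $Q\ni\varphi(e)$, there is an open $V\ni e$ in $E$ with $\Delta(V)\subset N$ and $\varphi(\Delta(V))\subset Q$.
\item[(v)] For a map $g\colon E\to E'$ the affine extension $g_*\colon K(E)\to K(E')$ is continuous.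
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The set is weakly open, its vertices are the points of $V$, and it contains $\Delta(V)$.

(ii) $E$ meets each $\Delta(F)$ in the finite set $F$, so its complement is weakly open, and (K2) is vacuous for subsets of the complement. If $U$ is open in $K(E)$, then $U\cap E$ is open in $E$ by (K2). If $V$ is open in $E$, then $V=E\cap\{\xi:\xi(V)>0\}$.

(iii) Let $\xi\in K(E)$. The complement of $\xi$ is weakly open. If $e\ne\xi$ is a vertex, choose $e'\in\operatorname{supp}\xi\setminus\{e\}$; then $e\in E\setminus\{e'\}$ and $\xi\notin\Delta(E\setminus\{e'\})$, which gives (K2).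

(iv) The two conditions say exactly that the sets $\varphi^{-1}(Q)$, $Q$ open, satisfy (K1) and (K2). Note that $N\cap\Delta(F)$ is open in $\Delta(F)$.

(v) On $\Delta(F)$ the map $g_*$ is an affine map into $\Delta(g(F))$. If $Q$ is a neighborhood of $g(e)$ in $K(E')$ and $\Delta(V')\subset Q$ with $V'\ni g(e)$ open, then $g_*(\Delta(g^{-1}(V')))\subset\Delta(V')\subset Q$. Apply (iv).
\end{proof}

\subsection*{Stratifiability}
To use $K(E)$ as a test space we must know that it lies in $\mathcal S$. The weak topology is stratifiable, but its operator must be corrected near $E$ in two ways: the new sets $U_n$ must be open at the vertices they contain, and they must not accumulate at vertices outside $U$. For the second purpose we use neighborhoods of $E$ that shrink to $E$.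

\begin{lemma}\label{lem:Gamma}
The sets $\Gamma_n=\{\xi:\xi(B_n(z))>1-2^{-n}\text{ for some }z\in E\}$ are open in $K(E)$, contain $E$, and decrease with $n$. If $\xi\notin E$, then $\xi\notin\overline{\Gamma_n}$ for all large $n$.
\end{lemma}

\begin{proof}
$\Gamma_n$ is open by Lemma \ref{lem:K}(i), it contains each $e\in E$ (take $z=e$), and it decreases because $B_n(z)$ decreases. Let $\xi\notin E$, choose $x\ne x'$ in $\operatorname{supp}\xi$, let $c=\min(\xi_x,\xi_{x'})$, and take disjoint open sets $U\ni x$, $U'\ni x'$ in $E$. Let $n$ be so large that $x\in U_n$, $x'\in U'_n$ and $2^{-n}<c/2$. If some $B_n(z)$ contained $x$ and $x'$, then $z\in U\cap U'=\emptyset$ by Lemma \ref{lem:ball}. So every $B_n(z)$ misses $x$ or $x'$. The set $\{\eta:\eta_x>c/2,\ \eta_{x'}>c/2\}$ is weakly open and contains no vertex, so it is an open neighborhood of $\xi$ in $K(E)$. For $\eta$ in it, $\eta(B_n(z))<1-c/2<1-2^{-n}$ for all $z$, so it misses $\Gamma_n$.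
\end{proof}

\begin{proposition}\label{prop:Kstrat}
If $E\in\mathcal S$, then $K(E)\in\mathcal S$.
\end{proposition}

\begin{proof}
Let $U\mapsto U_n^w$ and $\nu$ be the operators of Lemmas \ref{lem:operator} and \ref{lem:nu} for the weak topology. For $U$ open in $K(E)$ let $\mathcal V(U)$ be the family of all open $V\subset E$ with $\Delta(V)\subset U$. With $V\mapsto V_n$ denoting the operators on $E$, put
\[
C_n=\bigcup_{V\in\mathcal V(U)}\Delta(V_n),\qquad
U_n'=\nu(C_n,U)\cap\{\xi:\xi(V_n)>\tfrac12\text{ for some }V\in\mathcal V(U)\},\qquad
U_n''=U_n^w\setminus\overline{\Gamma_n},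
\]
where $\overline{\Gamma_n}$ is the closure in $K(E)$. Here $C_n\subset U$, and $C_n$ is weakly closed because $C_n\cap\Delta(F)$ is a finite union of faces of $\Delta(F)$. So $\nu(C_n,U)$ makes sense. Put $U_n=U_n'\cup U_n''\subset U$. Since $K(E)$ is $T_1$, it remains to verify the conditions of Lemma \ref{lem:operator}.

\emph{$U_n$ is open.} $U_n''$ is weakly open and misses $E$. $U_n'$ is weakly open. If $e\in U_n'\cap E$, then $e\in V_n$ for some $V\in\mathcal V(U)$, and $\Delta(V_n)\subset U_n'$, since $\Delta(V_n)\subset C_n$ and $\xi(V_n)=1$ on $\Delta(V_n)$.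

\emph{(S1).} Let $\xi\notin U$. If $\xi\notin E$, then $\xi$ has a weak neighborhood that misses $\nu(C_n,U)\cup U_n^w$, because the weak closures of these sets lie in $U$. Removing $E$ from it we obtain a neighborhood of $\xi$ in $K(E)$ that misses $U_n$. Now let $\xi=e\in E$. The neighborhood $\Gamma_n$ of $e$ misses $U_n''$. For $V\in\mathcal V(U)$ we have $e\notin V$, so $V_n\subset(E\setminus\{e\})_n$ and $B_n(e)\cap V_n=\emptyset$. Hence the neighborhood $\{\eta:\eta(B_n(e))>\frac12\}$ of $e$ misses $U_n'$.

\emph{(S2).} If $e\in U\cap E$, then $e\in V$ for some $V\in\mathcal V(U)$ by (K2), so $e\in V_n$ for some $n$, and $e\in U_n'$. If $\xi\in U\setminus E$, then $\xi\in U_n^w$ for all large $n$ by (S4), so $\xi\in U_n''$ for all large $n$ by Lemma \ref{lem:Gamma}.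

\emph{(S3).} If $U$ grows, so do $\mathcal V(U)$, $C_n$, $\nu(C_n,U)$ and $U_n^w$.
\end{proof}

\subsection*{Trimming}
For $\xi\in\Delta(E)$ let $m=\max_e\xi_e$ and
\[
S(\xi)=\{e:\xi_e\ge m/2\},\qquad
\theta(\xi)_e=\frac{\max(\xi_e-\frac m2,0)}{\sum_v\max(\xi_v-\frac m2,0)} .
\]
The denominator is at least $m/2$. We have $\operatorname{supp}\theta(\xi)\subset S(\xi)\subset\operatorname{supp}\xi$ and $\theta(e)=e$ for $e\in E$.

\begin{lemma}\label{lem:trim}
The map $\theta\colon K(E)\to K(E)$ is continuous, and $\theta(\Delta(V))\subset\Delta(V)$ for all $V\subset E$. If $F$ is finite and $\xi_0\in\Delta(F)$, then $S(\xi)\subset S(\xi_0)$ for all $\xi\in\Delta(F)$ near $\xi_0$.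
\end{lemma}

\begin{proof}
For the last statement, the strict inequalities $\xi_e<\frac12\max_v\xi_v$ that hold at $\xi_0$ for $e\in F\setminus S(\xi_0)$ persist nearby. The inclusion $\theta(\Delta(V))\subset\Delta(V)$ holds since $\operatorname{supp}\theta(\xi)\subset\operatorname{supp}\xi$. Finally $\theta$ is continuous on each $\Delta(F)$, and if $Q$ is a neighborhood of $e=\theta(e)$ with $\Delta(V)\subset Q$, then $\theta(\Delta(V))\subset Q$. Apply Lemma \ref{lem:K}(iv).
\end{proof}

\section{Retracts and extensions}\label{sec:ext}

A space $E\in\mathcal S$ is an $\mathrm{ANE}(\mathcal S)$ (respectively an $\mathrm{AE}(\mathcal S)$) if for every $Z\in\mathcal S$ and every closed $B\subset Z$ each map $B\to E$ extends over a neighborhood of $B$ (respectively over $Z$). We show that these properties agree with being an $\mathrm{ANR}(\mathcal S)$ or, for nonempty $E$, an $\mathrm{AR}(\mathcal S)$, and that they can be tested on the single pair $E\subset K(E)$.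

\begin{proposition}\label{prop:kappa}
Let $Z\in\mathcal S$ and let $B\subset Z$ be closed and nonempty. There is a map $\kappa\colon Z\to K(B)$ with $\kappa(b)=b$ for all $b\in B$.
\end{proposition}

In a metric space one would choose for each $z\in Z\setminus B$ a nearly nearest point $b_z\in B$ and average these choices with a partition of unity. The proof does the same. ``Nearest'' is measured by the largest index $n(b,U)$ for which $z$ is in $\mu_0(b,U)$.

\begin{proof}
For $z\in Z\setminus B$ let $T(z)=\{n(b,U):b\in B\cap U,\ U\text{ open},\ z\in\mu_0(b,U)\}$. This set is bounded by $j=n(z,Z\setminus B)$: if $n=n(b,U)\ge j$, then $z\in(Z\setminus B)_j\subset(Z\setminus B)_n\subset(Z\setminus\{b\})_n$, so $z\notin B_n(b)\supset\mu_0(b,U)$. If $T(z)\ne\emptyset$, let $m=\max T(z)$ and choose $b_z\in B$ and an open $U(z)\ni b_z$ with $z\in\mu_0(b_z,U(z))$ and $n(b_z,U(z))=m$. If $T(z)=\emptyset$, let $b_z\in B$ be arbitrary.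

\emph{If $b\in B\cap U$, $U$ is open, and $z\in\mu_0(b,U)\setminus B$, then $b_z\in U$.} Indeed $n=n(b,U)\in T(z)$, so $n\le m$ and $z\in U_n\subset U_m$. If $b_z\notin U$, then $z\in U_m\subset(Z\setminus\{b_z\})_m$, contrary to $z\in\mu_0(b_z,U(z))\subset B_m(b_z)$.

Let $\{\lambda_i\}$ be a locally finite partition of unity on the paracompact space $Z\setminus B$ such that $\{\lambda_i>0\}\subset\mu_0(z_i,Z\setminus B)$ for some $z_i\in Z\setminus B$. Put
\[
\kappa(z)=\sum_i\lambda_i(z)\,b_{z_i}\quad(z\in Z\setminus B),\qquad \kappa(b)=b\quad(b\in B).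
\]
Locally on the open set $Z\setminus B$, $\kappa$ is a continuous map into a simplex $\Delta(F)$ with $F$ finite, so it is continuous there. Let $b\in B$ and let $Q\ni b$ be open in $K(B)$. Choose $U\ni b$ open in $Z$ with $\Delta(U\cap B)\subset Q$, and put $O_1=\mu_0(b,U)$, $O_2=\mu_0(b,O_1)$. Let $z\in O_2\setminus B$ and $\lambda_i(z)>0$. Then $z\in\mu_0(b,O_1)\cap\mu_0(z_i,Z\setminus B)$, and since $b\notin Z\setminus B$, Lemma \ref{lem:MN} gives $z_i\in O_1=\mu_0(b,U)$. By the italicized statement $b_{z_i}\in U$. Hence $\kappa(z)\in\Delta(U\cap B)\subset Q$. For $z\in O_2\cap B$ the same holds since $O_2\subset U$.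
\end{proof}

\begin{proposition}\label{prop:ANE}
For $E\in\mathcal S$ the following are equivalent: (i) $E\in\mathrm{ANR}(\mathcal S)$; (ii) $E$ is a retract of a neighborhood in $K(E)$; (iii) $E\in\mathrm{ANE}(\mathcal S)$. For nonempty $E$ the following are likewise equivalent: $E\in\mathrm{AR}(\mathcal S)$; $E$ is a retract of $K(E)$; $E\in\mathrm{AE}(\mathcal S)$.
\end{proposition}

\begin{proof}
(i)$\Rightarrow$(ii): $K(E)\in\mathcal S$ by Proposition \ref{prop:Kstrat}, and $E$ is closed in it. (ii)$\Rightarrow$(iii): Let $r\colon N\to E$ be a retraction with $N\supset E$ open in $K(E)$, and let $g\colon B\to E$ be a map, $B$ closed in $Z\in\mathcal S$. If $B=\emptyset$ there is nothing to extend (for $\mathrm{AE}$ use a constant map). Otherwise $g_*\kappa\colon Z\to K(E)$ extends $g$, and $rg_*\kappa$ is defined and continuous on the neighborhood $(g_*\kappa)^{-1}(N)$ of $B$. (iii)$\Rightarrow$(i): If $E$ is closed in $Z$, extend $\mathrm{id}_E$ over a neighborhood. The second part is the case $N=K(E)$ of the same argument.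
\end{proof}

From now on we use $\mathrm{ANR}(\mathcal S)=\mathrm{ANE}(\mathcal S)$ without comment.

\begin{lemma}\label{lem:elementary}
Open subspaces, retracts and finite products of $\mathrm{ANE}(\mathcal S)$'s are $\mathrm{ANE}(\mathcal S)$'s. The interval $I$ and finite discrete spaces are $\mathrm{ANE}(\mathcal S)$'s.
\end{lemma}

\begin{proof}
These spaces are stratifiable. For an open subspace $E'\subset E$ restrict an extension with values in $E$ to the preimage of $E'$. For a retract compose with the retraction. For a product intersect the domains of the extensions of the coordinates. For $I$ use Tietze's theorem. A map from $B$ to a finite discrete space splits $B$ into finitely many disjoint closed sets, which have disjoint open neighborhoods in $Z$.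
\end{proof}

\begin{lemma}\label{lem:union}
Let $W\in\mathcal S$ be the union of two open subsets $W',W''$ that are $\mathrm{ANE}(\mathcal S)$'s. Then $W\in\mathrm{ANE}(\mathcal S)$. In particular the topological sum of two $\mathrm{ANR}(\mathcal S)$'s is an $\mathrm{ANR}(\mathcal S)$.
\end{lemma}

\begin{proof}
Let $g\colon B\to W$ be a map, $B$ closed in $Z\in\mathcal S$. We cut $Z$ into two closed pieces on which $g$ takes values in $W'$ and in $W''$, and extend first over their intersection.

The sets $B\setminus g^{-1}(W'')$ and $B\setminus g^{-1}(W')$ are disjoint and closed. Let $G_0$, $G_1$ be disjoint open neighborhoods of them in $Z$, and put $Z_0=Z\setminus G_1$, $Z_1=Z\setminus G_0$, $C=Z_0\cap Z_1$. Then $Z=Z_0\cup Z_1$, $g(B\cap Z_0)\subset W'$ and $g(B\cap Z_1)\subset W''$. Since $g(B\cap C)\subset W'\cap W''$, which is an $\mathrm{ANE}(\mathcal S)$, there are a closed neighborhood $N'$ of $B\cap C$ in $C$ and an extension of $g|_{B\cap C}$ to a map $N'\to W'\cap W''$. Together with $g$ it defines a map $g'$ on the closed set $B\cup N'$, because $B\cap N'=B\cap C$. It maps $(B\cup N')\cap Z_0$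 into $W'$ and $(B\cup N')\cap Z_1$ into $W''$. Extend these restrictions to maps $g_0\colon O_0\to W'$ and $g_1\colon O_1\to W''$, where $O_i$ is open in $Z_i$ and contains $(B\cup N')\cap Z_i$.

The two extensions need to agree on $C$, so we shrink their domains. Let $N''$ be the interior of $N'$ in $C$, so $B\cap C\subset N''$, and let $O_i'=O_i\setminus(C\setminus N'')$. Since $C\setminus N''$ is closed, $O_i'$ is open in $Z_i$. Moreover
\[
O_i'\cap C=N'',\qquad B\cap Z_i\subset O_i' .
\]
Let $O=O_0'\cup O_1'\supset B$. A point of $Z_0\setminus O_0'$ is not in $O_1'$, since otherwise it would be in $O_1'\cap C=N''\subset O_0'$; the same holds with the indices exchanged. So $Z\setminus O=(Z_0\setminus O_0')\cup(Z_1\setminus O_1')$ is closed, and $O$ is open. Also $O\cap Z_i=O_i'$, so $O_i'$ is closed in $O$. On $O_0'\cap O_1'=N''$ we have $g_0=g'=g_1$. Hence $g_0$ and $g_1$ define a map $O\to W$ that extends $g$.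

For the last statement note that $X\oplus Y$ is stratifiable, with $U_n=(U\cap X)_n\cup(U\cap Y)_n$.
\end{proof}

\section{Adjunction spaces are stratifiable}\label{sec:adj}

Let $X,Y\in\mathcal S$, $A\subset X$ closed, $f\colon A\to Y$ a map, $W=X\cup_fY$ and $q\colon X\to W$ the natural map. We regard $Y$ as a subset of $W$, so $q|_A=f$. A set in $W$ is open (closed) if and only if its preimages in $X$ and in $Y$ are. Hence $Y$ is closed in $W$, and points are closed. $Y$ has its own topology: if $P\subset Y$ is open and $O\subset X$ is open with $O\cap A=f^{-1}(P)$, then $q(O)\cup P$ has the preimages $O$ and $P$, so it is open in $W$, and it meets $Y$ in $P$. Finally $q$ maps $X\setminus A$ homeomorphically onto the open set $W\setminus Y$, and we identify these two sets.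

\begin{proposition}[Borges]\label{prop:adj}
$W=X\cup_fY$ is stratifiable.
\end{proposition}

\begin{proof}
To extend an operator from $Y$ to $W$ we must enlarge open subsets of $A$ to open subsets of $X$ monotonically and with control of closures. For $P$ open in $A$ put
\[
\sigma(P)=\bigcup_{a\in P}\mu\bigl(a,X\setminus(A\setminus P)\bigr).
\]
This set is open in $X$ and monotone in $P$, and $\sigma(P)\cap A=P$. Also $\overline{\sigma(P)}\cap A\subset\overline P$. Indeed, let $b\in A\setminus\overline P$. If $\mu(b,X\setminus\overline P)$ met $\mu(a,X\setminus(A\setminus P))$ for some $a\in P$, then $b\in X\setminus(A\setminus P)$ or $a\in X\setminus\overline P$ by Lemma \ref{lem:MN}, and both are false.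

For $U$ open in $W$ let $\widetilde U=q^{-1}(U)$, $U_Y=U\cap Y$, and
\[
P_n=f^{-1}((U_Y)_n),\qquad F_n=f^{-1}\bigl(\overline{(U_Y)_n}\bigr),\qquad
T_n=\sigma(P_n)\cap\nu(F_n,\widetilde U),\qquad J_n=(\widetilde U\setminus A)_n .
\]
Here $F_n$ is closed and $F_n\subset f^{-1}(U_Y)\subset\widetilde U$. Put
\[
U_n=q(J_n)\cup q(T_n)\cup(U_Y)_n .
\]

\emph{$U_n$ is open.} We have $T_n\cap A=P_n$, because $P_n\subset F_n\subset\nu(F_n,\widetilde U)$, and $J_n\cap A=\emptyset$. Since $P_n=f^{-1}((U_Y)_n)$, the preimages of $U_n$ in $X$ and $Y$ are $J_n\cup T_n$ and $(U_Y)_n$.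

\emph{(S1).} We have $\overline{T_n}\subset\overline{\nu(F_n,\widetilde U)}\subset\widetilde U$ and $\overline{T_n}\cap A\subset\overline{P_n}\subset F_n$. So $q(\overline{T_n})\cup\overline{(U_Y)_n}$ has the closed preimages $\overline{T_n}\cup F_n$ and $\overline{(U_Y)_n}$. It is closed in $W$ and lies in $U$. Since $\overline{J_n}\subset\widetilde U\setminus A$, the set $q(\overline{J_n})$ is also closed and lies in $U$. Hence $\overline{U_n}\subset U$.

\emph{(S2), (S3).} Points of $U\cap Y$ are in some $(U_Y)_n$, points of $U\setminus Y$ are in some $q(J_n)$, and all constituents are monotone in $U$. By Lemma \ref{lem:operator}, $W\in\mathcal S$.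
\end{proof}

\section{Proof of Theorem A}\label{sec:A}

We keep the notation of Section \ref{sec:adj}; now $X,A,Y\in\mathrm{ANR}(\mathcal S)$. If $A=\emptyset$, then $W=X\oplus Y$ and Lemma \ref{lem:union} applies. Let $A\ne\emptyset$. Fix a map $\alpha\colon X\to I$ with $\alpha^{-1}(0)=A$.

The open set $X\setminus A=W\setminus Y$ is an $\mathrm{ANE}(\mathcal S)$. By Lemma \ref{lem:union} it therefore suffices to find an open neighborhood $W_1$ of $Y$ in $W$ that is an $\mathrm{ANE}(\mathcal S)$. For this we construct a map $R$ into $W$ from a neighborhood of $W_1$ in $K(W_1)$ that is the identity on $W_1$. Restricting $R$ to $R^{-1}(W_1)$, we can then apply Proposition \ref{prop:ANE}. Two partial rules are available. One maps all vertices to $Y$ and averages there; it does not fix points outside $Y$. The other averages points of $X\setminus A$ within an open set $G\supset A$ of $X$; as in Section \ref{sec:cone}, it behaves well near $Y$ only on combinations that are small in terms of $\alpha$. The first step provides the homotopies by which we pass from one rule to the other.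

\subsection*{Step 1. Retractions and homotopies}
Since $A\in\mathrm{ANR}(\mathcal S)$, there is a retraction $r_A\colon G_0\to A$ of an open neighborhood $G_0$ of $A$ in $X$. The formulas $(x,0)\mapsto x$, $(x,1)\mapsto r_A(x)$, $(a,\tau)\mapsto a$ define a map from the closed set $G_0\times\{0,1\}\cup A\times I$ of $G_0\times I$ to $X$. As $X\in\mathrm{ANE}(\mathcal S)$, it extends over a neighborhood, and by compactness of $I$ this neighborhood contains $G\times I$ for some open $G$ with $A\subset G\subset G_0$. So we have a map
\[
D\colon G\times I\to X,\qquad D(x,0)=x,\quad D(x,1)=r_A(x),\quad D(a,\tau)=a\ \ (a\in A).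
\]
From now on $r_A$ denotes its restriction to $G$. Let $W_1=q(G)\cup Y$. Its preimages in $X$ and $Y$ are $G$ and $Y$, so it is open in $W$, and $W_1\setminus Y=G\setminus A$. It is stratifiable, being a subspace of $W$ (Proposition \ref{prop:adj}), and it has the quotient topology from the open saturated subset $G\oplus Y$ of $X\oplus Y$. Therefore
\[
\rho\colon W_1\to Y,\qquad \rho(q(x))=fr_A(x)\ \ (x\in G),\qquad\rho(y)=y\ \ (y\in Y),
\]
is a well-defined map.

The open set $G\subset X$ is an $\mathrm{ANE}(\mathcal S)$. Choose retractions $r_G\colon N_G\to G$ and $r_Y\colon N_Y\to Y$ of open neighborhoods in $K(G)$ and $K(Y)$. On $N_G'=\{\zeta\in N_G:(fr_A)_*(\zeta)\in N_Y\}$, an open neighborhood of $G$ in $K(G)$, there are two maps to $Y$: average in $G$ and then map to $Y$, or map the vertices to $Y$ and then average. These maps, $fr_Ar_G$ and $r_Y(fr_A)_*$, both restrict to $fr_A$ on the closed set $G$. Together with $(x,\tau)\mapsto fr_A(x)$ on $G\times I$ they define a map on the closed set $N_G'\times\{0,1\}\cup G\times I$ of the stratifiable space $N_G'\times I$. Since $Y\in\mathrm{ANE}(\mathcal S)$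 and $I$ is compact, there are an open $L$ with $G\subset L\subset N_G'$ and a map
\[
h\colon L\times I\to Y,\qquad h(\cdot,0)=fr_Ar_G,\quad h(\cdot,1)=r_Y(fr_A)_*,\quad h(x,\tau)=fr_A(x)\ \ (x\in G).
\]

\subsection*{Step 2. Small sets}
We now say which combinations are to be averaged in $G$. Fix operators $U\mapsto U_k$ on the stratifiable space $G$, and let $B_k(z)\subset G$ be the corresponding sets. Call a finite nonempty $S\subset G\setminus A$ \emph{small} if there are $k\in\mathbb N$ and $z\in G$ with
\[
S\subset B_k(z)\quad\text{and}\quad \alpha>2^{-k}\text{ on }S .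
\]
Nonempty subsets of small sets are small. Let $K_1=K(W_1)$ and
\[
\Omega_0=\{\xi\in K_1:S(\xi)\subset G\setminus A\text{ and }S(\xi)\text{ is small}\}.
\]
\emph{$\Omega_0$ is open in $K_1$, contains $G\setminus A$, and misses $Y$.} (K1) holds because $S(\xi)\subset S(\xi_0)$ for $\xi$ near $\xi_0$ in a simplex (Lemma \ref{lem:trim}). For $x\in G\setminus A$ choose $k$ with $\alpha(x)>2^{-k}$. The set $V=B_k(x)\cap\{\alpha>2^{-k}\}$ is an open neighborhood of $x$ in $W_1$, and every finite nonempty subset of $V$ is small, so $\Delta(V)\subset\Omega_0$. This shows that $G\setminus A\subset\Omega_0$. Since $S(y)=\{y\}\not\subset G\setminus A$ for $y\in Y$, all vertices in $\Omega_0$ are points of $G\setminus A$, and (K2) follows.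

For $\xi\in\Omega_0$ the trimmed combination $\theta(\xi)$ is supported in $G\setminus A$, so it may be read as a point of $K(G)$. This gives
\[
\pi\colon\Omega_0\to K(G),\qquad\pi(\xi)=\theta(\xi),\qquad \pi(x)=x\ \ (x\in G\setminus A).
\]
It is continuous by Lemma \ref{lem:K}(iv). For finite $F\subset W_1$ it is continuous on $\Omega_0\cap\Delta(F)$, with values in the simplex $\Delta(F\cap(G\setminus A))$. If $x\in G\setminus A$ and $\Delta(V')\subset Q$, where $Q$ is a neighborhood of $x$ in $K(G)$ and $V'\ni x$ is open in $G$, then for a sufficiently small open $V\ni x$ with $V\subset V'\setminus A$ we have $\Delta(V)\subset\Omega_0$ and $\pi(\Delta(V))\subset\Delta(V)\subset Q$. Put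
\[
\Omega=\pi^{-1}(L),
\]
an open neighborhood of $G\setminus A$ in $K_1\setminus Y$.

The set $Y$ is closed in $W_1$, hence in $K_1$. The space $K_1\setminus Y$ is open in $K_1$ and is stratifiable, hence normal, and $W_1\setminus Y=G\setminus A$ is closed in it. So there is a map
\[
\lambda\colon K_1\setminus Y\to[0,3],\qquad\lambda=0\text{ on }G\setminus A,\qquad\lambda=3\text{ off }\Omega .
\]
Finally let $N=\{\xi\in K_1:\rho_*\theta(\xi)\in N_Y\}$. Since $\theta$ and $\rho_*$ are continuous, $N$ is open, and it contains $W_1$ because $\rho_*\theta(w)=\rho(w)\in Y$ for $w\in W_1$.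

\subsection*{Step 3. The map $R\colon N\to W$}
Put $R(y)=y$ for $y\in Y$, and for $\xi\in N\setminus Y$
\begin{equation}\label{eq:R}
R(\xi)=\begin{cases}
qD\bigl(r_G\pi(\xi),\lambda(\xi)\bigr), & 0\le\lambda(\xi)\le1,\\[2pt]
h\bigl(\pi(\xi),\lambda(\xi)-1\bigr), & 1\le\lambda(\xi)\le2,\\[2pt]
r_Y\rho_*\theta(\xi), & 2\le\lambda(\xi)\le3.
\end{cases}
\end{equation}
In words, as $\lambda$ grows from $0$ to $3$: average in $G$ and push the result into $Y$ along $D$; then exchange the order of averaging and mapping to $Y$ by $h$; from then on average in $Y$.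

The first two lines make sense, because $\lambda(\xi)<3$ implies $\xi\in\Omega$, that is, $\xi\in\Omega_0$ and $\pi(\xi)\in L$. For $\lambda(\xi)=1$ both values are $fr_Ar_G\pi(\xi)$. For $\lambda(\xi)=2$ they are $r_Y(fr_A)_*\pi(\xi)$ and $r_Y\rho_*\theta(\xi)$, and these agree, since $\theta(\xi)=\pi(\xi)$ is supported in $G\setminus A$, where $\rho=fr_A$. The set $N\setminus Y$ is the union of the open sets $\{\lambda<3\}$ and $\{\lambda>2\}$. On the first, the three formulas are continuous on relatively closed pieces; on the second, only the third formula is used. So $R$ is continuous on $N\setminus Y$. For $x\in G\setminus A$ we have $\lambda(x)=0$ and $R(x)=qD(x,0)=q(x)$. Thus $R$ is the identity on $W_1$.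

\subsection*{Step 4. Continuity of $R$ at $Y$}
Let $Q\subset W$ be open and $Q_Y=Q\cap Y$. We show that $R^{-1}(Q)$ is open in $K_1$. The set $R^{-1}(Q)\setminus Y$ is open in $K_1$, and the points of $R^{-1}(Q)$ in $Y$ are those of $Q_Y$. Hence conditions (K1) and (K2) for $R^{-1}(Q)$ follow if for each $y\in Q_Y$ we prove two statements:
\begin{enumerate}
\item[(i)] for every finite $F\ni y$ in $W_1$, $R^{-1}(Q)$ contains a neighborhood of $y$ in $\Delta(F)$;
\item[(ii)] there is an open $V\ni y$ in $W_1$ with $\Delta(V)\subset R^{-1}(Q)$.
\end{enumerate}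

\emph{Proof of (i).} If $\xi\in\Delta(F)\cap N$ and $\xi_y>\frac23$, then all other weights are less than $\frac13<\xi_y/2$, so $S(\xi)=\{y\}$ and $\theta(\xi)=y$. Either $\xi=y$, or $\xi\notin Y$; in the latter case $\xi\notin\Omega$, so $\lambda(\xi)=3$ and $R(\xi)=r_Y\rho_*(y)=y$. In both cases $R(\xi)=y\in Q$.

\emph{Proof of (ii): the neighborhood $V$.} The map $r_Y\rho_*\theta$ is continuous on $N$ and fixes $y$. So there is an open $V_0\ni y$ in $W_1$ with
\begin{equation}\label{eq:V0}
\Delta(V_0)\subset N,\qquad r_Y\rho_*\theta(\Delta(V_0))\subset Q_Y .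
\end{equation}
This takes care of the third line of \eqref{eq:R}. For the other two we first describe where they can be evaluated safely. Let
\[
G_Q=\{x\in G:qD(x,\tau)\in Q\ \ \forall\tau\in I\},\qquad
L_Q=\{\zeta\in L:r_G(\zeta)\in G_Q,\ h(\zeta,\tau)\in Q_Y\ \ \forall\tau\in I\}.
\]
By compactness of $I$, $G_Q$ is open in $G$ and $L_Q$ is open in $K(G)$. If $\pi(\xi)\in L_Q$, then the first two lines of \eqref{eq:R} give values in $Q$. Since $qD(a,\tau)=f(a)$ for $a\in A$,
\[
G_Q\cap A=f^{-1}(Q_Y).
\]
Moreover $G_Q\subset L_Q$: for $x\in G_Q$ we have $r_G(x)=x$ and $h(x,\tau)=fr_A(x)=qD(x,1)\in Q_Y$. By (K2) each $x\in G_Q$ has an open neighborhood $C_x$ in $G$ with $\Delta(C_x)\subset L_Q$, and then $C_x=r_G(C_x)\subset G_Q$.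

We now need a neighborhood of $y$ such that small sets in it lie in a single $C_x$. In Section \ref{sec:cone} the corresponding neighborhood was $Q_{\varepsilon/3}$, where $\varepsilon$ was Lipschitz. Here we proceed as follows. By Lemma \ref{lem:star}, applied to the paracompact space $G_Q$ and its cover by the sets $C_x$, there is an open cover $\mathcal O$ of $G_Q$ such that each star $\operatorname{St}(z,\mathcal O)$, $z\in G_Q$, lies in some $C_x$. With the operators of Step 2 on $G$ put
\[
H_k=\bigcup_{O\in\mathcal O}O_k,\qquad \widetilde V=\bigcup_k\bigl(H_k\cap\{x\in G:\alpha(x)<2^{-k}\}\bigr),\qquad V=V_0\cap\bigl(q(\widetilde V)\cup Q_Y\bigr).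
\]
The sets $H_k$ are open, they increase with $k$, and their union is $G_Q$. The set $\widetilde V$ is open in $G$, and since $\alpha=0$ on $A$, we have $\widetilde V\cap A=G_Q\cap A=f^{-1}(Q_Y)$. So the preimages of $q(\widetilde V)\cup Q_Y$ in $X$ and $Y$ are $\widetilde V$ and $Q_Y$, and $V$ is open in $W_1$. Here the quotient topology is used: $\widetilde V$ may be arbitrarily thin along $A$. Clearly $y\in V$ and $V\cap Y\subset Q_Y$.

\emph{Claim: if $\xi\in\Delta(V)\cap\Omega$, then $\pi(\xi)\in L_Q$.} The set $S=S(\xi)$ lies in $V\cap(G\setminus A)\subset\widetilde V$ and is small. So there are $k$ and $z\in G$ with $S\subset B_k(z)$ and $\alpha>2^{-k}$ on $S$. Let $x\in S$. For some $j$ we have $x\in H_j$ and $\alpha(x)<2^{-j}$. Then $2^{-k}<\alpha(x)<2^{-j}$, so $j<k$ and $x\in H_k$. Thus $x\in O_k$ for some $O\in\mathcal O$. As $x\in B_k(z)$, Lemma \ref{lem:ball} gives $z\in O$. Hence $z\in G_Q$ and $x\in O\subset\operatorname{St}(z,\mathcal O)$. The point $z$ does not depend on $x$. Therefore $S\subset\operatorname{St}(z,\mathcal O)\subset C_{x'}$ for some $x'\in G_Q$, and $\pi(\xi)=\theta(\xi)\in\Delta(S)\subset\Delta(C_{x'})\subset L_Q$.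

\emph{End of the proof of (ii).} Let $\xi\in\Delta(V)$; then $\xi\in N$ by \eqref{eq:V0}. If $\xi\in Y$, then $R(\xi)=\xi\in V\cap Y\subset Q$. If $\xi\notin Y$ and $\lambda(\xi)\ge2$, then $R(\xi)\in Q_Y$ by \eqref{eq:V0}. If $\xi\notin Y$ and $\lambda(\xi)<2$, then $\xi\in\Omega$, so $\pi(\xi)\in L_Q$ by the claim. Hence either $\lambda(\xi)\le1$, and $R(\xi)=qD(r_G\pi(\xi),\lambda(\xi))\in Q$ because $r_G\pi(\xi)\in G_Q$; or $R(\xi)=h(\pi(\xi),\lambda(\xi)-1)\in Q_Y$. So $R$ is continuous.

\subsection*{Step 5. Conclusion}
$R$ restricts to a retraction of the open neighborhood $R^{-1}(W_1)$ of $W_1$ in $K(W_1)$ onto $W_1$. By Proposition \ref{prop:ANE}, $W_1\in\mathrm{ANE}(\mathcal S)$. The space $W=W_1\cup(X\setminus A)$ is stratifiable by Proposition \ref{prop:adj} and is a union of two open $\mathrm{ANE}(\mathcal S)$'s. By Lemma \ref{lem:union}, $W\in\mathrm{ANE}(\mathcal S)=\mathrm{ANR}(\mathcal S)$. \qed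

\begin{remark}
The hypothesis on $A$ was used for the retraction $r_A$, that on $X$ for $D$, $r_G$ and the final union, and that on $Y$ for $r_Y$ and $h$. Nothing is assumed about $f$ beyond continuity.
\end{remark}

\section{Proof of Theorem B}\label{sec:B}

\emph{Mapping cylinder.} By definition $M(f)$ is the adjunction space of $X\times I$ and $Y$ for the closed set $X\times\{1\}\cong X$ and the map $(x,1)\mapsto f(x)$; if $X=\emptyset$, then $M(f)=Y$. The spaces $X\times I$, $X\times\{1\}$ and $Y$ are $\mathrm{ANR}(\mathcal S)$'s by Lemma \ref{lem:elementary}, and Theorem A applies.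

\emph{Join.} If $X$ or $Y$ is empty, then the quotient $X*Y$ is empty, and there is nothing to prove. Let $X,Y\ne\emptyset$. Let $\varphi\colon X\times Y\times\{0,1\}\to X\oplus Y$ be given by $\varphi(x,y,0)=x$, $\varphi(x,y,1)=y$, and let
\[
W=(X\times Y\times I)\cup_\varphi(X\oplus Y).
\]
The natural map $p\colon X\times Y\times I\to W$ is continuous and onto, and its fibers are the classes of the relation $\sim$ that defines $X*Y$. It is a quotient map. Indeed, let $p^{-1}(U)$ be open. Then $(U\cap X)\times Y\times\{0\}=p^{-1}(U)\cap(X\times Y\times\{0\})$ is open in $X\times Y\times\{0\}$, so $U\cap X$ is open in $X$; in the same way, with $\{1\}$ in place of $\{0\}$, $U\cap Y$ is open in $Y$. Hence $U$ is open in $W$. So $X*Y=W$. The spaces $X\times Y\times I$, $X\times Y\times\{0,1\}$ and $X\oplus Y$ are $\mathrm{ANR}(\mathcal S)$'s by Lemmas \ref{lem:elementary} and \ref{lem:union}, and Theorem A applies. \qed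

\section{Proof of Theorem C}\label{sec:C}

\begin{lemma}\label{lem:contr}
A nonempty $E\in\mathrm{ANR}(\mathcal S)$ is an $\mathrm{AR}(\mathcal S)$ if and only if it is contractible.
\end{lemma}

\begin{proof}
If $E\in\mathrm{AR}(\mathcal S)=\mathrm{AE}(\mathcal S)$ and $e_0\in E$, extend the map $(e,0)\mapsto e$, $(e,1)\mapsto e_0$ from $E\times\{0,1\}$ over $E\times I$. Conversely, let $c\colon E\times I\to E$ be a homotopy from the identity to the constant $e_0$, and let $g\colon B\to E$ be a map, $B$ closed in $Z\in\mathcal S$. Let $\tilde g\colon O\to E$ extend $g$ over an open $O\supset B$. Choose an open $O'$ with $B\subset O'\subset\overline{O'}\subset O$ and a map $\beta\colon Z\to I$ with $\beta=0$ on $B$ and $\beta=1$ off $O'$. Send $z\in O$ to $c(\tilde g(z),\beta(z))$ and $z\in Z\setminus\overline{O'}$ to $e_0$. On the overlap $O\setminus\overline{O'}$ of these two open sets $\beta=1$, so both values are $e_0$. The resulting map $Z\to E$ extends $g$. So $E\in\mathrm{AE}(\mathcal S)=\mathrm{AR}(\mathcal S)$.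
\end{proof}

\emph{(1)} ``If'' is Theorem B. Conversely, let $M(f)\in\mathrm{ANR}(\mathcal S)$. The map $(x,t)\mapsto f(x)$, $y\mapsto y$ is a retraction of $M(f)$ onto $Y$. The set $X\times[0,1)$ is open in $M(f)$, and $X\cong X\times\{0\}$ is a retract of it. So $X,Y\in\mathrm{ANR}(\mathcal S)$ by Lemma \ref{lem:elementary}.

\emph{(2)} ``If'' is Theorem B. Conversely, let $X*Y\in\mathrm{ANR}(\mathcal S)$. The set $X\times Y\times[0,1)$ is open and saturated, so its image $O$ is open in $X*Y$ and has the quotient topology. The map $(x,y,t)\mapsto x$ induces a map $O\to X$. For a fixed $y_0\in Y$ the map $X\to O$, $x\mapsto[x,y_0,0]$, followed by this map $O\to X$ is $\mathrm{id}_X$. So $X$ is homeomorphic to a retract of the open set $O$, and $X\in\mathrm{ANR}(\mathcal S)$ by Lemma \ref{lem:elementary}. Exchanging $X$ and $Y$ by $t\mapsto1-t$ we get $Y\in\mathrm{ANR}(\mathcal S)$.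

\emph{(3)} We use the standard fact that the product of a quotient map with $\mathrm{id}_I$ is a quotient map. By it the formulas
\[
((x,t),s)\mapsto(x,t+(1-t)s),\qquad (y,s)\mapsto y
\]
define a continuous homotopy on $M(f)\times I$; they are compatible, since $(x,1)$ stays fixed. It is a deformation retraction of $M(f)$ onto $Y$, so $M(f)$ is contractible if and only if $Y$ is. By Lemma \ref{lem:contr} and (1), $M(f)\in\mathrm{AR}(\mathcal S)$ if and only if $X,Y\in\mathrm{ANR}(\mathcal S)$ and $Y$ is contractible, that is, if and only if $X\in\mathrm{ANR}(\mathcal S)$ and $Y\in\mathrm{AR}(\mathcal S)$.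

\emph{(4)} By the symmetry $t\mapsto1-t$ we may assume that $X\in\mathrm{AR}(\mathcal S)$. Let $c$ be a contraction of $X$ to $x_0$ (Lemma \ref{lem:contr}). Consider the homotopies
\[
([x,y,t],s)\mapsto[c(x,s),y,t]\qquad\text{and}\qquad([x,y,t],s)\mapsto[x_0,y,t(1-s)].
\]
The first is well defined, because its value does not depend on $y$ if $t=0$, nor on $x$ if $t=1$. The second does not depend on $x$ at all, and for $t=0$ its value $[x_0,y,0]$ does not depend on $y$. Both are continuous by the fact used in (3). The first begins at the identity, the first ends and the second begins at $[x,y,t]\mapsto[x_0,y,t]$, and the second ends at the constant $[x_0,y,0]$. So $X*Y$ is contractible. It is an $\mathrm{ANR}(\mathcal S)$ by Theorem B, and Lemma \ref{lem:contr} applies.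

\emph{(5)} Let $X=[0,1]$, $A=\{0\}\cup\{1/n:n\ge1\}$, and let $Y$ be a point. Then $X\cup_fY=X/A$. Let $\mathcal H\subset\mathbb R^2$ be the union of the circles $C_n$ of radius $1/n$ about $(1/n,0)$, $n\ge1$, which all pass through the origin and have no other common points. Map $X$ onto $\mathcal H$ by sending $A$ to the origin and wrapping $[\frac1{n+1},\frac1n]$ once around $C_n$, injectively on the open interval. This map is continuous, also at $0$, because the diameters of the circles tend to $0$, and it identifies exactly the points of $A$. As a continuous map from a compact space onto a Hausdorff space it is a quotient map, so $X/A\cong\mathcal H$, which is compact. If $\mathcal H$ were an $\mathrm{ANR}(\mathcal S)$, there would be a retraction $r\colon U\to\mathcal H$ with $U$ open in $\mathbb R^2$. Let $B\subset U$ be a disk about the origin, and let $n$ be so large that $C_n\subset B$. The loop $C_n$ is null-homotopic in $B$, hence, by composition with $r$, in $\mathcal H$. But $C_n$ is a retract of $\mathcal H$, by the map that sends all other circles to the origin, so the loop $C_n$ would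 be null-homotopic in the circle $C_n$, a contradiction. Hence $X/A$ is not an $\mathrm{ANR}(\mathcal S)$, although $X$ and $Y$ are. \qed

\begin{thebibliography}{9}
\bibitem{borges} C. Borges, \emph{On stratifiable spaces}, Pacific J. Math. 17 (1966).
\bibitem{ceder} J. Ceder, Pacific J. Math. 11 (1961).
\bibitem{kokyuroku} \emph{Some results and problems on ANR's for stratifiable spaces}, \url{http://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/0784-10.pdf}.
\end{thebibliography}

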